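
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Derived length and nilpotent length of products\\ of two nilpotent groups}


\begin{abstract}
Let the finite group $G=AB$ be the product of two nilpotent subgroups $A$ and $B$, and write $d$ for derived length. It was conjectured that $d(G/\Phi(G))\le d(A)d(B)+1$ and that the nilpotent length of $G$ is at most $d(A)+d(B)$. We disprove the first inequality with a group of order $2^9\cdot 3^4$ for which $d(A)=d(B)=2$, $\Phi(G)=1$ and $d(G)=6$. The second inequality is true; in general our proof uses a theorem of Bryukhanova on $2$-length. We also show that the first inequality holds if $A$ or $B$ is abelian or if $3\nmid|G|$, that $6$ is the sharp bound for $d(A)=d(B)=2$, and, again using Bryukhanova's theorem, that in general the first inequality holds with an explicit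 additional term.
\end{abstract}

\section{Introduction}

\subsection{The question}

All groups are finite. For a solvable group $G$ let $d(G)$ be its derived length, $\Phi(G)$ its Frattini subgroup, and $n(G)$ its nilpotent length, that is, the length of a shortest normal series with nilpotent factors. For a nilpotent group $A$ let $c(A)$ be its class.

Suppose that $G=AB$ is the product of two nilpotent subgroups. By Kegel's theorem $G$ is solvable, and one asks how solvable: can $d(G)$ and $n(G)$ be bounded by $d(A)$ and $d(B)$? Two small examples are $S_3=C_3C_2$, with $d=n=2$, and $S_4=C_3D_8$, with $d=n=3$. Both have trivial Frattini subgroup, and both satisfy $d(G)=d(A)d(B)+1$ and $n(G)=d(A)+d(B)$. For a bound of this form on the derived length one has to pass to $G/\Phi(G)$: if $B=1$, then $G=A$ can be any nilpotent group, while $G/\Phi(G)$ is abelian.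

The following is known. If the Sylow $2$-subgroups of $A$ and of $B$ have class at most $2$, then $d(G/\Phi(G))\le d(A)d(B)+1$; under a similar hypothesis on these Sylow subgroups, $n(G)\le d(A)+d(B)$. The conjecture studied here, whose source is \cite{source}, says that the hypothesis on Sylow $2$-subgroups is unnecessary: for \emph{every} $G=AB$ with $A$ and $B$ nilpotent,
\begin{enumerate}
\item[(i)] $d(G/\Phi(G))\le d(A)\,d(B)+1$, and
\item[(ii)] $n(G)\le d(A)+d(B)$.
\end{enumerate}

\subsection{Results}

\begin{theorem}\label{thm:counter}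
There is a group $G=AB$ of order $2^9\cdot3^4$, where $A$ is a Sylow $3$-subgroup and $B$ a Sylow $2$-subgroup, such that $d(A)=d(B)=2$, $c(B)=3$, $\Phi(G)=1$ and $d(G)=6>5=d(A)d(B)+1$.
\end{theorem}

So (i) is false, and ``class at most $2$'' in the known theorem on $d(G/\Phi(G))$ cannot be weakened to ``class at most $3$''. Part (ii) is not affected.

\begin{theorem}\label{thm:positive}
Let $G=AB$ with $A,B$ nilpotent, and put $\mu=\min(d(A),d(B))$.
\begin{enumerate}
\item[(a)] If $\mu\le1$, then {\rm(i)} holds.
\item[(b)] If $3\nmid|G|$, then {\rm(i)} and {\rm(ii)} hold.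
\item[(c)] If $d(A)=d(B)=2$, then $d(G/\Phi(G))\le6$. By Theorem~\ref{thm:counter} this is best possible.
\item[(d)] {\rm(ii)} holds for all $G=AB$.
\item[(e)] $d(G/\Phi(G))\le d(A)d(B)+1+\mu(\mu+1)/2$, and if $d(A)=d(B)$, then $\mu(\mu+1)/2$ may be replaced by $\mu(\mu-1)/2$.
\end{enumerate}
\end{theorem}

The proofs of (a), (b), (c), and of (d) when the Sylow $2$-subgroups of $A$ and $B$ have derived length at most $2$, use only textbook facts. For (d) in general and for (e) we also use the following theorem.

\begin{theorem}[Bryukhanova \cite{bry}]\label{thm:bry}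
In a finite solvable group the $2$-length is at most the derived length of a Sylow $2$-subgroup.
\end{theorem}

We do not claim that (e) is sharp for $\mu\ge3$.

\subsection{Where the bound comes from, and what goes wrong}\label{ss:idea}

Apart from groups of prime order, Section~\ref{sec:red} reduces everything to the case where $A$ and $B$ are, in some order, a Sylow $p$-subgroup $P$ and a Hall $p'$-subgroup $H$ of $G$, and $V=F(G)$ is an elementary abelian $p$-group with $C_G(V)=V$. Then $G$ has a series with nilpotent layers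
\[
V=\Lambda_0,\quad \Gamma_0,\quad \Lambda_1,\quad \Gamma_1,\quad\dots,
\]
the $\Lambda_j$ being $p$-groups and the $\Gamma_j$ being $p'$-groups. Let $d_1=d(P)$ and $d_2=d(H)$. It would be natural if $P$ lost one step of its derived length at each $p$-layer, and $H$ at each $p'$-layer. Then $d(\Lambda_j)\le d_1-j$ and $d(\Gamma_j)\le d_2-j$; as $V$ contributes only $1$, adding up yields exactly $d(G)\le d_1d_2+1$ (Lemma~\ref{lem:arith}). For $d_1=d_2=2$ the worst case is $1+2+1+1=5$.

So the question is whether $P^{(d-1)}\le O_{p',p}(G)$, where $d=d(P)$, and similarly for the primes dividing $|H|$. With $S=P/V$ we have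
\[
[V,S]\le P',\qquad [V,S,S']\le P'',\qquad [V,S,S',S'']\le P''',\ \dots
\]
So if $S$ has the same derived length $d$ as $P$, then the ``derived commutator'' $[V,S,S',\dots,S^{(d-1)}]$ must vanish. Sections~\ref{sec:J}--\ref{sec:HH} prove that this can happen only for $p=2$ and only because of the prime $3$. Here is the reason in the smallest case. Let $E$ be extraspecial of order $q^3$, with $q$ an odd prime, and let $S=Q_8$ act on $E$, centralizing $Z(E)$, so that the involution $x$ of $S$ inverts $E/Z(E)$. Let $V$ be an $E\rtimes S$-module over a finite field of characteristic $2$ which is faithful and absolutely irreducible for $E$; it has dimension $q$. Then $x-1$ has rank $(q-1)/2$ on $V$, and $[V,S,S']=[V(x-1),S]$ because $x$ is central in $S$. If $q=3$, then $V(x-1)$ is a line, every $2$-group acts trivially on it, and $[V,S,S']=0$. So $VS$ has derived length $2$ although $S$ alone has derived length $2$. Working over the field with four elements and adding an element of order $3$ on top gives layers $2^6$, $3^{1+2}$, $Q_8$, $C_3$ and derived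 length $1+2+2+1=6$. This is the counterexample.

\subsection{Conventions and standard facts}\label{ss:facts}

We write $a^b=b^{-1}ab$, $[a,b]=a^{-1}b^{-1}ab$, and $G^{(i)}$ for the $i$th derived subgroup. Modules are finite dimensional right modules, except that in Section~\ref{sec:counter} matrices act on column vectors from the left. If $R$ acts on an abelian group $V$, then $[V,R]$ is generated by all $v(r-1)$. For a solvable group, $O_{p',p}(G)/O_{p'}(G)=O_p(G/O_{p'}(G))$, and so on; the $p$-length $l_p(G)$ is the number of nontrivial $p$-factors in the series $1\le O_{p'}(G)\le O_{p',p}(G)\le O_{p',p,p'}(G)\le\cdots$. We use freely: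
\begin{enumerate}
\item[(F1)] If $G$ is solvable, then $C_G(F(G))\le F(G)$. If moreover $O_{p'}(G)=1$, then $F(G)=O_p(G)$, so $C_G(O_p(G))\le O_p(G)$.
\item[(F2)] Let $R$ act on $E$ with $(|R|,|E|)=1$. If $R$ is trivial on all factors of an $R$-invariant normal series of $E$, then $R$ is trivial on $E$. If $E$ is abelian, then $E=C_E(R)\times[E,R]$ and $[E,R,R]=[E,R]$. If $E$ is a $p$-group and $R$ is trivial on $E/\Phi(E)$, then $R$ is trivial on $E$.
\item[(F3)] A $p$-group acting linearly on a nonzero vector space in characteristic $p$ has a nonzero fixed vector. In particular it acts trivially on one-dimensional spaces.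
\item[(F4)] (Clifford) The restriction of an irreducible module of a group to a normal subgroup is semisimple, and the group permutes its homogeneous components transitively.
\item[(F5)] Let all groups be solvable. Then $l_p$ does not increase in subgroups and quotients, its value on a subdirect product is the maximum over the factors, and it is unchanged when a normal $p'$-subgroup is factored out. If $p$ divides $|G|$, then $l_p(G)=1+l_p(G/O_{p',p}(G))$. Also, $l_p(G)\le1$ if and only if $O_{p',p}(G)$ contains a Sylow $p$-subgroup.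
\end{enumerate}

\section{The counterexample}\label{sec:counter}

Let $\omega\in\mathbb F_4$ have order $3$, and let $V=\mathbb F_4^3$ have basis $e_0,e_1,e_2$, with indices modulo $3$. Define
\[
Xe_j=e_{j+1},\qquad Ze_j=\omega^je_j,\qquad Fe_j=\sum_i\omega^{ij}e_i,\qquad De_j=\omega^{\delta(j)}e_j,
\]
where $\delta(0)=\delta(1)=0$ and $\delta(2)=1$. The matrix $F$ is invertible (Vandermonde). We have
\begin{equation}\label{eq:rel}
ZX=\omega XZ,\quad F^{-1}XF=Z^{-1},\quad F^{-1}ZF=X,\quad D^{-1}XD=XZ^{-1},\quad D^{-1}ZD=Z.
\end{equation}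
Indeed, $ZXe_j=\omega^{j+1}e_{j+1}=\omega XZe_j$. Next,
\[
XFe_j=\sum_i\omega^{ij}e_{i+1}=\omega^{-j}Fe_j=FZ^{-1}e_j ,\qquad
ZFe_j=\sum_i\omega^{i(j+1)}e_i=Fe_{j+1}=FXe_j .
\]
Finally $D^{-1}XDe_j=\omega^{\delta(j)-\delta(j+1)}e_{j+1}$, where the exponents for $j=0,1,2$ are $0,-1,1$, that is, $-j$ modulo $3$; and $D$ and $Z$ are diagonal.

Let $E=\langle X,Z\rangle$, $H=\langle X,Z,F,D\rangle$ and $G=V\rtimes H$. By \eqref{eq:rel}, $\omega I\in E'$. Modulo scalars $X$ and $Z$ commute, have order $3$ and are independent, so $E$ is extraspecial of order $27$, and $Z(E)=E'=\Phi(E)=\langle\omega I\rangle$ consists of all nonzero scalars. By \eqref{eq:rel}, $E\trianglelefteq H$.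

\begin{lemma}\label{lem:order}
$E$ is the kernel of the action of $H$ on $E/Z(E)$, and $H/E\cong SL(2,3)$. Hence $|H|=648$ and $|G|=2^9\cdot3^4$.
\end{lemma}

\begin{proof}
On $E/Z(E)=\mathbb F_3^2$ with basis $X,Z$, the element $F$ acts by $X\mapsto -Z$, $Z\mapsto X$, with determinant $1$, and $D$ acts as a transvection fixing $Z$. Then $D^F$ acts as a transvection fixing $F^{-1}ZF=X$. So the group induced by $\langle D,D^F\rangle$ contains all elementary matrices, and $H$ induces $SL(2,3)$. Clearly $E$ acts trivially. Conversely, let $c\in H$ act trivially on $E/Z(E)$. Then conjugation by $c$ multiplies $X$ and $Z$ by powers of $\omega$. As $Z^{-1}XZ=\omega^{-1}X$ and $X^{-1}ZX=\omega Z$, some $e\in E$ has the same effect. So $ce^{-1}$ commutes with $Z$, hence is diagonal, and with $X$, hence is scalar. Thus $ce^{-1}\in Z(E)$ and $c\in E$. So $|H|=27\cdot24$ and $|G|=64\cdot648$.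
\end{proof}

\begin{lemma}\label{lem:AB}
Let $A=\langle E,D\rangle$, let $S$ be a Sylow $2$-subgroup of $H$, and let $B=VS$. Then $A$ and $B$ are Sylow subgroups of $G$ for $3$ and $2$, $G=AB$, $d(A)=d(B)=2$ and $c(B)=3$.
\end{lemma}

\begin{proof}
As $D$ has order $3$, normalizes $E$ and acts nontrivially on $E/Z(E)$, we have $|A|=81$. The exponent vectors $(1,1,1)$, $(0,1,2)$, $(0,0,1)$ of $\omega I$, $Z$, $D$ are linearly independent over $\mathbb F_3$, so $A$ contains the group $\Delta$ of all $27$ invertible diagonal matrices. Now $X$ normalizes $\Delta$, so $A=\Delta\langle X\rangle$ with $\Delta$ abelian and normal and $A/\Delta$ cyclic. Since $A$ is nonabelian, $d(A)=2$.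

By Lemma~\ref{lem:order}, $S$ is isomorphic to a Sylow $2$-subgroup of $SL(2,3)$, that is, to $Q_8$. By (F3), applied repeatedly, $S$ stabilizes a flag $0<V_1<V_2<V$ of $\mathbb F_4$-spaces and acts trivially on its factors. In a suitable basis $S\le UT_3(4)$, the group of unipotent upper triangular matrices; so $S'\le UT_3(4)'$ is abelian and centralizes $V_2$. As $S$ centralizes $V/V_2$, we have $B/V_2\cong(V/V_2)\times S$. Hence $B'\le V_2S'$, which is abelian, and $d(B)=2$ because $B$ is nonabelian.

The group $B$ is contained in $V\rtimes UT_3(4)\cong UT_4(4)$, of class $3$, so $c(B)\le3$. Let $s\in S$ have order $4$. Then $(s-1)^2=s^2-1\ne0$ in characteristic $2$, so $[V,S,S]\ne0$ and $c(B)\ge3$.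

Finally, $|A|=3^4$ and $|B|=2^9$ are coprime with product $|G|$, so $G=AB$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{$\Phi(G)=1$.} An $\mathbb F_2H$-submodule of $V$ is invariant under the scalar $\omega$, so it is an $\mathbb F_4$-subspace. Being $Z$-invariant, it is spanned by some of the $e_j$, and $X$ permutes these transitively. So $V$ is irreducible. If $H<M\le G$, then $M=H(M\cap V)$, so $M\cap V\ne1$; as $M\cap V$ is normalized by $H$, it equals $V$, and $M=G$. Thus $H$ is a maximal subgroup. Its core $C$ satisfies $[C,V]\le C\cap V=1$, so $C=1$ because $H$ is faithful on $V$. Hence $\Phi(G)\le C=1$.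

\emph{$d(G)\ge6$.} The derived series of $SL(2,3)$ is $SL(2,3)>Q_8>\{\pm1\}>1$. So for $i\le2$ the group $H^{(i)}$ contains an element $\tau$ inverting $E/Z(E)$. If $i\le2$ and $E\le H^{(i)}$, then $H^{(i+1)}\ge[E,\tau]$, which covers $E/Z(E)=E/\Phi(E)$; so $E\le H^{(i+1)}$. Starting from $E\le H$ we get $E\le H^{(3)}$ and $Z(E)=E'\le H^{(4)}$. Since $\omega-1$ is invertible, $V=[V,Z(E)]$. As $Z(E)\le G^{(i)}$ for $i\le4$, induction gives $V\le G^{(i+1)}$ for $i\le4$. So $1\ne V\le G^{(5)}$.

\emph{$d(G)\le6$.} We have $H^{(3)}\le E$, so $H^{(5)}=1$, $G^{(5)}\le V$ and $G^{(6)}=1$.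

With Lemmas~\ref{lem:order} and \ref{lem:AB} this proves the theorem.
\end{proof}

\begin{remark}\label{rem:nilp}
This group satisfies (ii) with equality. Since $V$ is minimal normal with $C_G(V)=V$, and $F(G)$ centralizes every minimal normal subgroup, $F(G)=V$. A normal $2$-subgroup of $H$ centralizes the normal $3$-subgroup $E$, so lies in $E$ by Lemma~\ref{lem:order} and is trivial; and $O_3(SL(2,3))=1$. Hence $F(H)=E$. The remaining layers are $Q_8$ and $C_3$, so $n(G)=4=d(A)+d(B)$.
\end{remark}

\section{Reduction to primitive groups}\label{sec:red}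

For a nilpotent group $A$ write $A=A_p\times A_{p'}$, the product of its Sylow $p$-subgroup and its Hall $p'$-subgroup. In general $A$ and $B$ share prime divisors and overlap. The purpose of this section is to show that in a primitive quotient the primes separate.

\begin{lemma}\label{lem:basic}
Let $G=AB$ with $A,B$ nilpotent, and let $p$ be a prime.
\begin{enumerate}
\item[(a)] $A_pB_p$ is a Sylow $p$-subgroup and $A_{p'}B_{p'}$ a Hall $p'$-subgroup of $G$.
\item[(b)] $A_p\cap B_p\le O_p(G)$.
\item[(c)] $O_p(G)=(A\cap O_p(G))(B\cap O_p(G))$.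
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $P$ be a Sylow $p$-subgroup with $A_p\le P$, and let $B_p\le P^g$, $g=ab$ with $a\in A$, $b\in B$. Since $A_p\trianglelefteq A$ and $B_p\trianglelefteq B$, we get $A_p=A_p^a\le P^a$ and $B_p=B_p^{b^{-1}}\le P^{a}$. The Sylow $p$-subgroup of the nilpotent group $A\cap B$ is $A_p\cap B_p$, so
\[
|A_pB_p|=\frac{|A|_p|B|_p}{|A\cap B|_p}=|G|_p ,
\]
and $A_pB_p=P^a$. Since $G$ is solvable, the same argument applies to Hall $p'$-subgroups.

(b) The group $A_p\cap B_p$ is centralized by $A_{p'}$ and by $B_{p'}$, and $G=(A_{p'}B_{p'})(A_pB_p)$ by (a). So the normal closure of $A_p\cap B_p$ in $G$ is generated by its conjugates under $A_pB_p$, and is a $p$-group.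

(c) Let $N=O_p(G)$. By (b) in $G/N$, $A_pN\cap B_pN=N$. By (a), any $v\in N$ is $v=ab$ with $a\in A_p$, $b\in B_p$. Then $a=vb^{-1}\in A_pN\cap B_pN=N$, so also $b\in N$.
\end{proof}

A solvable group $G$ is called \emph{primitive} if it has a minimal normal subgroup $V$ with $C_G(V)=V$. Then $F(G)=V$, because the nilpotent normal subgroup $F(G)$ centralizes every minimal normal subgroup. So $V=O_p(G)$ for a prime $p$, and $O_p(G/V)=1$, $O_{p'}(G)=1$. If $X$ is a maximal subgroup of a solvable group $G$, then $G/\mathrm{core}_G(X)$ is primitive. To see this, let $\mathrm{core}_G(X)=1$ and let $V$ be minimal normal in $G$. Then $G=VX$. The group $C_G(V)\cap X$ is normalized by $X$ and centralized by $V$, so it is normal in $G$ and hence trivial. As $V\le C_G(V)$, we get $C_G(V)=V(C_G(V)\cap X)=V$.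

\begin{proposition}\label{prop:prim}
Let $G=AB$ be primitive with minimal normal $p$-subgroup $V=C_G(V)$, where $A$ and $B$ are nilpotent and $|G|\ne p$. Then one of $A,B$ is a Sylow $p$-subgroup of $G$ and the other a Hall $p'$-subgroup.
\end{proposition}

\begin{proof}
The idea is that $V=(A\cap V)(B\cap V)$ forces $A_{p'}$ and $B_{p'}$ to act on complementary parts of $V$, and irreducibility of $V$ then leaves room for only one of them. Let $H=A_{p'}B_{p'}$, a Hall $p'$-subgroup; it acts faithfully on $V$, and $V$ is a semisimple $H$-module. By Lemma~\ref{lem:basic}(c), and since $A\cap V\le A_p$ is centralized by $A_{p'}$ and likewise for $B$,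
\begin{equation}\label{eq:Vsum}
V=C_V(A_{p'})+C_V(B_{p'}).
\end{equation}

\emph{Step 1: on every irreducible $H$-summand $W$ of $V$, one of $A_{p'},B_{p'}$ acts trivially.} This is clear if $H$ is trivial on $W$, so let $W$ be nontrivial. Projecting \eqref{eq:Vsum} gives $W=C_W(A_{p'})+C_W(B_{p'})$. If one summand is zero, the other is $W$, and we are done; so suppose that both are nonzero. Take $0\ne w\in C_W(A_{p'})$. As $C_W(B_{p'})\ne0$ and $W=C_W(B_{p'})\oplus[W,B_{p'}]$ by (F2), there is a nonzero $B_{p'}$-invariant functional $\varphi$ on $W$. For $h=ab\in H$ with $a\in A_{p'}$, $b\in B_{p'}$,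
\[
\varphi(wh)=\varphi(wab)=\varphi(wb)=\varphi(w).
\]
So $\varphi$ vanishes on the span of all $wh-wh'$ with $h,h'\in H$. This span is a submodule, and it is nonzero because $w$ is not fixed by $H$. So it is $W$, and $\varphi=0$, a contradiction.

As $H$ is faithful on $V$, Step 1 yields $[A_{p'},B_{p'}]=1$ and $A_{p'}\cap B_{p'}=1$.

\emph{Step 2: one factor carries the Fitting subgroup of $G/V$.} Let $\bar A,\bar B$ be the images of $A,B$ in $G/V$ and $Q=F(G/V)$, a $p'$-group. If $Q=1$, then $G=V$ is abelian and minimal normal in itself, so it has order $p$; hence $Q\ne1$. Lemma~\ref{lem:basic}(c) for $G/V$ and all primes gives $Q=Q_AQ_B$ with $Q_A=Q\cap\bar A$ and $Q_B=Q\cap\bar B$. These lie in the images of $A_{p'}$ and $B_{p'}$, so they commute elementwise; and they are normalized by $A$ and $B$ respectively.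

Since $G/V$ is irreducible and faithful on $V$ and $1\ne Q\trianglelefteq G/V$, we have $C_V(Q)=0$. By Step 1, $V=C_V(Q_A)+C_V(Q_B)$, and the sum is direct because the intersection is $C_V(Q)$. The group $Q_B$ acts on $C_V(Q_A)$ without nonzero fixed vectors, so by (F2)
\[
[V,Q_B]=[C_V(Q_A),Q_B]=C_V(Q_A).
\]
The right-hand side is $A$-invariant and the left-hand side is $B$-invariant. So $C_V(Q_A)$ is $G$-invariant and equals $0$ or $V$. In the latter case $C_V(Q_B)=0$. So by symmetry we may assume $C_V(Q_A)=0$. Then $C_V(Q_B)=V$, hence $Q_B=1$ and $Q=Q_A$.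

\emph{Step 3: conclusion.} The images of $A_p$ and of $B_{p'}$ centralize $Q=Q_A$, since $A$ is nilpotent and $[A_{p'},B_{p'}]=1$. By (F1) these images lie in the $p'$-group $Q$. So $A_p\le V$. Also the image of $B_{p'}$ lies in that of $A_{p'}$; as $H$ embeds in $G/V$, $B_{p'}\le A_{p'}$, and $B_{p'}=A_{p'}\cap B_{p'}=1$. Finally $A_p\le C_V(A_{p'})\le C_V(Q_A)=0$. So $A$ is a $p'$-group and $B$ a $p$-group, and Lemma~\ref{lem:basic}(a) finishes the proof.
\end{proof}

From now on we refer to the following situation:
\begin{equation}\tag{$\ast$}\label{star}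
\begin{minipage}{0.8\textwidth}
$G=PH$ is primitive solvable, $V=F(G)$ is a $p$-group, $P$ is a Sylow $p$-subgroup, and $H\ne1$ is a nilpotent Hall $p'$-subgroup; $d_1=d(P)\ge1$ and $d_2=d(H)\ge1$.
\end{minipage}
\end{equation}

\begin{proposition}\label{prop:reduction}
Let $G=AB\ne1$ with $A,B$ nilpotent. Then $d(G/\Phi(G))$ and $n(G)$ are the maxima of $d(\bar G)$ and $n(\bar G)$ over the quotients $\bar G=G/\mathrm{core}_G(X)$, with $X$ maximal in $G$. Each $\bar G$ has prime order or satisfies \eqref{star}, with $P$ and $H$ the images of $A$ and $B$ in some order.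
\end{proposition}

\begin{proof}
$G/\Phi(G)$ is a subdirect product of the groups $\bar G$, and $d$ and $n$ of a subdirect product are the maxima over the factors. Moreover $F(G/\Phi(G))=F(G)/\Phi(G)$, so the nontrivial groups $G/\Phi(G)$ and $G$ have the same quotient by the Fitting subgroup, and $n(G)=n(G/\Phi(G))$. The second statement is Proposition~\ref{prop:prim}; if $|\bar G|$ is not prime, then $H\ne1$, because otherwise $\bar G$ would be a $p$-group, equal to its minimal normal subgroup $F(\bar G)$, and so of order $p$.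
\end{proof}

We use this as follows. In Theorem~\ref{thm:positive} we may assume $G\ne1$. Groups $\bar G$ of prime order satisfy all the bounds, because $d(A)+d(B)\ge1$. The bounds in (i), (ii) and the first bound in (e) are nondecreasing in $d(A)$ and $d(B)$, so it suffices to prove them for groups satisfying \eqref{star}, with $d_1,d_2$ in place of $d(A),d(B)$. For (c), and for $d(A)=d(B)$ in (e), we shall prove bounds for groups satisfying \eqref{star} that depend only on $d_1,d_2\le\mu$. In (a), a quotient satisfying \eqref{star} has $\min(d_1,d_2)=1$.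

\section{Derived commutators, and the case of an abelian factor}\label{sec:J}

Let $k$ be a field of characteristic $p$, $R$ a $p$-group, $N$ a $kR$-module, and $I(R)$ the augmentation ideal of $kR$. Put
\[
J_0(N,R)=N,\qquad J_{i+1}(N,R)=J_i(N,R)\,I(R^{(i)})=[J_i(N,R),R^{(i)}].
\]
By induction these are $R$-submodules, since $R^{(i)}\trianglelefteq R$; so $J_{i+1}(N,R)\le J_i(N,R)$. They depend only on the image of $R$ in $GL(N)$ and are compatible with extension of scalars. If $f$ is an $R$-homomorphism on $N$, then $J_i(N,R)f=J_i(Nf,R)$; and $J_i(N_0,R)\le J_i(N,R)$ for submodules $N_0\le N$. From the definition,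
\begin{equation}\label{eq:comp}
J_{s+t}(N,R)=J_s\bigl(J_t(N,R),R^{(t)}\bigr).
\end{equation}

\begin{lemma}\label{lem:J}
\begin{enumerate}
\item[(a)] Let $V$ be an elementary abelian normal subgroup of a $p$-group $P$, and let $S=P/C_P(V)$. Then $J_i(V,S)\le P^{(i)}$ for all $i$. In particular $J_d(V,S)=0$ if $d(P)\le d$.
\item[(b)] $N\,I(R^{(i)})\le J_i(N,R)$ for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $J_0(V,S)=V\le P$, and if $J_i(V,S)\le P^{(i)}$, then $J_{i+1}(V,S)=[J_i(V,S),P^{(i)}]\le P^{(i+1)}$.

(b) This is clear for $i=0$. From $x(gh-1)=(xg)(h-1)+x(g-1)$ we see that $N\,I(R^{(i+1)})$ is the sum of the spaces $N(g-1)$ with $g$ in a generating set of $R^{(i+1)}$. For $g=[a,b]$ with $a,b\in R^{(i)}$,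
\begin{equation}\label{eq:commid}
[a,b]-1=a^{-1}b^{-1}\bigl((a-1)(b-1)-(b-1)(a-1)\bigr).
\end{equation}
So by induction $N\,I(R^{(i+1)})\le N\,I(R^{(i)})I(R^{(i)})\le J_i(N,R)I(R^{(i)})=J_{i+1}(N,R)$.
\end{proof}

The next lemma is the basic tool for imprimitive modules. It says that moving a summand costs derived commutators: if $R^{(t-1)}$ still moves $N_i$, then $J_t$ is large.

\begin{lemma}\label{lem:perm}
Let $N=\bigoplus_{i\in\Omega}N_i$ with nonzero subspaces $N_i$ permuted by $R$. Fix $i$, and let $t$ be least such that $R^{(t)}$ fixes $i$. Then $J_t(N,R)$ projects onto $N_i$. Consequently, if $J_d(N,R)=0$ with $d\ge1$, then $t\le d-1$, so $R^{(d-1)}$ fixes $i$, and $J_{d-t}(N_i,R^{(t)})=0$.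
\end{lemma}

\begin{proof}
We use induction on $t$; the case $t=0$ is clear. Let $t\ge1$. We may assume that $\Omega$ is the orbit of $i$. Let $R^*$ be a maximal subgroup of $R$ containing the stabilizer of $i$, let $\Delta=iR^*$, and let $s\in R\setminus R^*$. Then $\Delta s\cap\Delta=\emptyset$, for $irs=ir'$ with $r,r'\in R^*$ implies $rsr'^{-1}\in R^*$. Put $N_\Delta=\bigoplus_{j\in\Delta}N_j$. If $y\in N_\Delta$, then $y-ys\in J_1(N,R)$ projects to $y$ in $N_\Delta$. So the projection to $N_\Delta$, which is an $R^*$-homomorphism and hence an $R'$-homomorphism, maps $J_1(N,R)$ onto $N_\Delta$. By \eqref{eq:comp} it maps $J_t(N,R)=J_{t-1}(J_1(N,R),R')$ onto $J_{t-1}(N_\Delta,R')$, and this projects onto $N_i$ by induction applied to $R'$.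

Now let $J_d(N,R)=0$. If $t\ge d$, then $J_t(N,R)\le J_d(N,R)=0$ projects onto $N_i\ne0$, which is absurd; so $t\le d-1$. The projection to $N_i$ is an $R^{(t)}$-homomorphism; applied to $0=J_d(N,R)=J_{d-t}(J_t(N,R),R^{(t)})$ it gives $J_{d-t}(N_i,R^{(t)})=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
Assume \eqref{star}; we show $d(G)\le d_1d_2+1$ if $d_1=1$ or $d_2=1$. If $P$ is abelian, then $P\le C_G(V)=V$, so $G=VH$ and $d(G)\le1+d_2$.

Let $H$ be abelian. The $p'$-group $F(G/V)$ lies in $HV/V$, which centralizes it; so $HV/V\le F(G/V)$ by (F1), and equality holds. We write $G/V=H\rtimes S$ with $S\cong P/V$; then $C_{G/V}(H)=H$. By Lemma~\ref{lem:J}(a), $J_{d_1}(V,S)=0$. Over the algebraic closure of $\mathbb F_p$, $V$ becomes the direct sum of the weight spaces of the abelian $p'$-group $H$, and $S$ permutes them. By Lemma~\ref{lem:perm}, $S^{(d_1-1)}$ fixes all weights, so $[H,S^{(d_1-1)}]$ lies in the kernel of every weight. As $H$ is faithful on $V$, this commutator is trivial, so $S^{(d_1-1)}\le C_{G/V}(H)\cap S=1$.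 Hence $d(G)\le1+1+(d_1-1)=d_1+1$.
\end{proof}

\section{Symplectic triples}\label{sec:triples}

If $H$ is nonabelian, weights must be replaced by faithful modules of $q$-groups of symplectic type. In this section $k$ is an algebraically closed field of characteristic $p$.

\subsection{Definition and basic properties}

\begin{lemma}\label{lem:ext}
Let the $p$-group $R$ act on a group $E$, and let $\theta$ be an irreducible $kE$-module whose isomorphism class is $R$-invariant. Then $\theta$ extends to $E\rtimes R$ in exactly one way. If $N$ is a $k[E\rtimes R]$-module whose restriction to $E$ is a nonzero multiple of $\theta$, then $N\cong\theta\otimes W$ with $W=\mathrm{Hom}_{kE}(\theta,N)$ a $kR$-module, and $N$ has a submodule isomorphic to $\theta$.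
\end{lemma}

\begin{proof}
For $r\in R$ there is $T_r\in GL(\theta)$ with $T_r^{-1}eT_r=e^r$ on $\theta$ for all $e\in E$, unique up to a scalar, and the $T_r$ define a class in $H^2(R,k^*)$. This group is annihilated by $|R|$, a power of $p$; but $k^*$ is uniquely $p$-divisible, so multiplication by $p$ is an automorphism of $H^2(R,k^*)$, which is therefore $0$. So the $T_r$ can be chosen multiplicative. Two such choices differ by a homomorphism $R\to k^*$, which is trivial because $k^*$ has no elements of order $p$.

The group $R$ acts on $W$ by $f\mapsto r^{-1}fr$ (maps written on the right), and evaluation $\theta\otimes W\to N$ is an isomorphism of $E\rtimes R$-modules because $\mathrm{End}_{kE}(\theta)=k$. By (F3) there is a nonzero $R$-fixed $w\in W$, and $\theta\otimes w\cong\theta$.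
\end{proof}

\begin{definition}
A \emph{triple} $(E,R,\theta)$ consists of a $q$-group $E$, $q\ne p$ a prime, such that $Z(E)$ is cyclic and $U=E/Z(E)$ is elementary abelian; a $p$-group $R$ acting on $E$ and centralizing $Z(E)$; and a $k[E\rtimes R]$-module $\theta$ whose restriction to $E$ is faithful and irreducible.
\end{definition}

The commutator map of $E$ takes values in the subgroup of order at most $q$ of $Z(E)$, because $[e,f]^q=[e^q,f]=1$. So it induces a nondegenerate alternating form on the $\mathbb F_q$-space $U$, which is $R$-invariant as $R$ centralizes $Z(E)$. We allow $U=0$; then $\dim\theta=1$. We write $J_a$ for a Jordan block of size $a$ with eigenvalue $1$ (no confusion with $J_i(N,R)$ is possible).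

\begin{lemma}\label{lem:triple}
Let $(E,R,\theta)$ be a triple.
\begin{enumerate}
\item[(a)] $\theta\otimes\theta^*\cong k[U]$ as $R$-modules, where $k[U]$ is the permutation module on $U$. In particular $(\dim\theta)^2=|U|$.
\item[(b)] $R$ has the same kernel on $\theta$ and on $U$, and this kernel acts trivially on $E$.
\item[(c)] Let $U=U_1\perp U_2$ with $R$-invariant $U_1,U_2$, and let $E_1,E_2$ be their preimages in $E$. Then $\theta\cong\theta_1\otimes\theta_2$ for triples $(E_1,R,\theta_1)$ and $(E_2,R,\theta_2)$, where $r\in R$ acts as $r\otimes r$, and $E_1$, $E_2$ act on the first and second factor. In particular $\theta$ contains $\theta_1$ and $\theta_2$ as $R$-submodules.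
\item[(d)] If $m\in R$ induces an automorphism of order $p$ on $U$ with $C_U(m)=0$, then $\theta|_{\langle m\rangle}$ is the sum of blocks $J_p$ and exactly one further block, of size $1$ or $p-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\theta$ is irreducible for $E$ and $k$ is algebraically closed, $\mathrm{End}\,\theta\cong\theta\otimes\theta^*$ is spanned by $E$, hence by representatives $e_u$ of the cosets $u\in U$ of the scalar group $Z(E)$. Under conjugation by $E$ they are eigenvectors, $f^{-1}e_uf=e_u[e_u,f]$, and belong to distinct characters of $U$ because the form is nondegenerate. So they form a basis. If $r$ is in the stabilizer $R_u$ of $u$, then $e_u^r=e_uz(r)$ with $z(r)\in Z(E)$, and $z:R_u\to Z(E)$ is a homomorphism from a $p$-group to a $q$-group, hence trivial. So, by choosing one representative in each $R$-orbit, we may choose the $e_u$ permuted by $R$.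

(b) If $r$ is trivial on $\theta$, then $e^r$ and $e$ agree on the faithful $E$-module $\theta$ for all $e\in E$, so $r$ centralizes $E$ and is trivial on $U$. If $r$ is trivial on $U$, then it is trivial on $E$ by (F2). By Schur's lemma it acts on $\theta$ as a scalar, of $p$-power order in characteristic $p$, so trivially.

(c) The groups $E_1$ and $E_2$ commute elementwise, $E=E_1E_2$, and $Z(E_i)=Z(E)$, as the form is nondegenerate on $U_i$. As $E_2$ centralizes $E_1$, the group $E$ fixes every isomorphism class of irreducible $E_1$-modules, and $\theta|_{E_1}$ is homogeneous by (F4), a multiple of some $\theta_1$. This $\theta_1$ is faithful for $E_1$ and $R$-invariant. By Lemma~\ref{lem:ext}, $\theta_1$ is an $E_1\rtimes R$-module and $\theta\cong\theta_1\otimes\theta_2$ with $\theta_2=\mathrm{Hom}_{kE_1}(\theta_1,\theta)$. The group $E_2$ acts on $\theta_2$ by composition, and $f\cdot r^{-1}\cdot e\cdot r=f\cdot e^r$ for $f\in\theta_2$, $e\in E_2$, $r\in R$, so $\theta_2$ is an $E_2\rtimes R$-module. It is irreducible for $E_2$ since $\theta$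 is irreducible for $E_1E_2$. The group $Z(E)$ acts on it by the same faithful scalars as on $\theta$; so the kernel of $E_2$, a normal subgroup of a $q$-group meeting the center trivially, is trivial. Fixed vectors of $R$ in $\theta_2$ and in $\theta_1$ give the last claim.

(d) By (b), $m$ acts on $\theta$ with order $p$; let $C$ be the group of order $p$ that it induces. As $C_U(m)=0$, all orbits of $m$ on $U\setminus\{0\}$ have length $p$, so $\theta\otimes\theta^*\cong k\oplus(\text{free})$ as a $kC$-module by (a). For $a<p$ the module $J_a\otimes J_a^*$ has dimension $a^2$ prime to $p$, so it is not free. By Krull--Schmidt $\theta|_{C}$ has at most one block $J_a$ with $a<p$. It has one, since $p\nmid\dim\theta$. Then $a^2\equiv(\dim\theta)^2=|U|\equiv1\pmod p$.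
\end{proof}

We use without comment that $R$ may be replaced by a subgroup, or by $R/C_R(U)$: by (b) the group $C_R(U)$ acts trivially on $E$ and on $\theta$, and the modules $J_i(\theta,R)$ do not change.

\subsection{The main lemma, and its smallest case}

\begin{lemma}\label{lem:main}
Let $(E,R,\theta)$ be a triple and $e\ge1$. Suppose that $M=R^{(e-1)}$ is nontrivial on $U$ and $J_e(\theta,R)=0$. Then $p=2$, $q=3$ and $e\ge2$. If moreover $e=2$, then $R/C_R(U)\cong Q_8$.
\end{lemma}

\paragraph{The smallest case.} Let $p=2$, $|U|=q^2$ and $R\cong Q_8$ faithful on $U$, with $R'=\langle x\rangle$; then $x$ acts as $-1$. By Lemma~\ref{lem:triple}(d), $\theta|_{\langle x\rangle}$ has one block $J_1$ and $(q-1)/2$ blocks $J_2$. So $N=\theta(x-1)$ has dimension $(q-1)/2$. As $x$ is central, $J_2(\theta,R)=\theta I(R)(x-1)=N\,I(R)$, and this is $0$ if and only if $R$ acts trivially on $N$. If $q=3$, then $N$ is a line and $J_2(\theta,R)=0$: the exception in the lemma. (In Section~\ref{sec:counter} the triple is $(E,S,V\otimes_{\mathbb F_4}k)$, with $V$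 turned into a right module.)

Let $q\ge5$, and suppose that $R$ is trivial on $N$. Take $r\in R$ with $r^2=x$. Then $\theta(r-1)^3=\theta(x-1)(r-1)=N(r-1)=0$, so all blocks of $r$ have size at most $3$. Since $x-1=(r-1)^2$, the blocks $J_1,J_2,J_3$ of $r$ restrict to $\langle x\rangle$ as
\begin{equation}\label{eq:blocks}
J_1\mapsto J_1,\qquad J_2\mapsto J_1\oplus J_1,\qquad J_3\mapsto J_2\oplus J_1 .
\end{equation}
As $\theta|_{\langle x\rangle}$ has exactly one block $J_1$, $r$ has a single block, of size $1$ or $3$. So $\dim\theta\le3$, against $\dim\theta=q\ge5$.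

The general proof for $p=2$ consists of this block count and an induction on $e$, in which $U$ is split by a four-group. For odd $p$, Lemma~\ref{lem:triple}(d) and a look at small cases are enough.

\subsection{Proof for odd $p$}

\begin{proof}[Proof of Lemma~\ref{lem:main}, $p$ odd]
We derive a contradiction. By Lemma~\ref{lem:J}(b), $\theta I(M)^2\le J_{e-1}(\theta,R)I(M)=J_e(\theta,R)=0$. So $(m-1)^2=0$ on $\theta$ for all $m\in M$, and $\theta I(M')\le\theta I(M)^2=0$ by \eqref{eq:commid}; hence $M$ induces an elementary abelian group on $\theta$ and on $U$.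

Let $m\in M$ be nontrivial on $U$. Then $U=[U,m]\perp C_U(m)$. Let $\theta_1\subseteq\theta$ be the $\langle m\rangle$-module belonging to $[U,m]$ by Lemma~\ref{lem:triple}(c). Since $(m-1)^2=0$ and $p\ge3$, it has no blocks $J_p$, so $\dim\theta_1\in\{1,p-1\}$ by Lemma~\ref{lem:triple}(d), and all its blocks have size at most $2$. As $(\dim\theta_1)^2=|[U,m]|>1$, we get $1\neq\dim\theta_1=p-1\le2$. So $p=3$, $q=2$ and $|[U,m]|=4$, for every $m\in M$ that is nontrivial on $U$.

Decompose $U$ into irreducible $M$-modules. If two summands $W_1,W_2$ were nontrivial, then some $m\in M$ would lie in neither of the two proper subgroups $C_M(W_1)$, $C_M(W_2)$. As $M$ is abelian on $U$, $C_{W_i}(m)$ is a submodule, so it is $0$ and $[W_i,m]=W_i$; here $|W_i|\ge4$ since $m$ acts nontrivially. This contradicts $|[U,m]|=4$. So there is exactly one nontrivial summand; it is $[U,M]$, and the same argument shows $[U,M]=[U,m]$ for any $m\in M$ nontrivial on it. Thus $[U,M]$ has order $4$. It is $R$-invariant, and $R$ acts on it as a $3$-subgroup of $GL(2,2)$, an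 abelian group; so $R'$ is trivial on $[U,M]$. If $e\ge2$, then $M\le R'$ and $[U,M]=[U,M,M]=0$, a contradiction. So $e=1$, $M=R$, and $\theta I(R)=J_1(\theta,R)=0$. So $R$ is trivial on $\theta$ and on $U$, a contradiction.
\end{proof}

\subsection{Proof for $p=2$}

Now $p=2$ and $q$ is odd. The first lemma is the block count of the smallest case in general form.

\begin{lemma}\label{lem:beta}
Let $(E,R,\theta)$ be a triple with $p=2$ and $U\ne0$, let $R$ be faithful on $U$, and let $x\in R$ act as $-1$ on $U$. Put $N=\theta(x-1)$ and let $T$ be the kernel of $R$ on $N$. Then $x$ is central in $R$, $\dim N=(\dim\theta-1)/2>0$, and $x\in T$. If $T\ne\langle x\rangle$, then $\dim\theta=3$.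
\end{lemma}

\begin{proof}
As $x$ acts as a scalar on the faithful module $U$, it is a central involution, so $N$ is an $R$-submodule. The dimension formula follows from Lemma~\ref{lem:triple}(d), and $N(x-1)=\theta(x^2-1)=0$. Suppose $T\ne\langle x\rangle$. Then there is $r\in T\setminus\langle x\rangle$ with $r^2\in\langle x\rangle$, and
\begin{equation}\label{eq:rx}
\theta(r-1)(x-1)=\theta(x-1)(r-1)=N(r-1)=0 .
\end{equation}

\emph{Case $r^2=1$.} Since $R$ is faithful and $r\ne1,x$, the eigenspaces $U_+$ and $U_-$ of $r$ for $1$ and $-1$ are nonzero, and $U=U_+\perp U_-$ since $r$ preserves the form. By Lemma~\ref{lem:triple}(c) with $\langle r,x\rangle$ in place of $R$, $\theta=\theta_+\otimes\theta_-$. By Lemma~\ref{lem:triple}(b), $r$ is trivial on $\theta_+$, $r$ and $x$ agree on $\theta_-$, and $r$ is nontrivial on $\theta_-$, $x$ on $\theta_+$. Choose $a\in\theta_-$ with $a'=a(r-1)\ne0$ and $b\in\theta_+$ with $b(x-1)\ne0$. Then $a'x=a'r=a(r^2-r)=a'$, so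
\[
(b\otimes a)(r-1)(x-1)=(b\otimes a')(x-1)=b(x-1)\otimes a'\ne0,
\]
contrary to \eqref{eq:rx}.

\emph{Case $r^2=x$.} By \eqref{eq:rx}, $\theta(r-1)^3=\theta(x-1)(r-1)=0$. The count \eqref{eq:blocks} applies: $\theta|_{\langle x\rangle}$ has exactly one block $J_1$, so $r$ has a single block, of size $1$ or $3$. As $U\ne0$, $\dim\theta=3$.
\end{proof}

\begin{lemma}\label{lem:four}
Let $R$ be a $2$-group, let $L\trianglelefteq R$ be nonabelian with $L\le R'$, and let $x\in L\cap Z(R)$ be an involution. Then there is an elementary abelian group $Y\trianglelefteq R$ of order $4$ with $x\in Y\le L$.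
\end{lemma}

\begin{proof}
Let $A_0$ be maximal among the abelian normal subgroups of $R$ contained in $L$. Then $x\in A_0$, since $A_0\langle x\rangle$ is such a group. If $A_0$ were cyclic, then $\mathrm{Aut}(A_0)$ would be abelian and $L\le R'\le C_R(A_0)$. Since $L\ne A_0$, there is $B_0/A_0$ of order $2$ in $L/A_0\cap Z(R/A_0)$. As $A_0$ is central in $L$, $B_0$ is abelian; and it is normal in $R$, contrary to the choice of $A_0$. So the subgroup $\Omega_1(A_0)$ generated by the involutions of $A_0$ is not cyclic. It contains $x$. Take $Y/\langle x\rangle$ of order $2$ in $\Omega_1(A_0)/\langle x\rangle\cap Z(R/\langle x\rangle)$.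
\end{proof}

The next lemma excludes $q\ge5$. For $e\ge3$ the idea is to find a normal four-group $\langle x,y\rangle$ inside $R^{(e-2)}$ and to split $\theta=\theta_+\otimes\theta_-$ along the eigenspaces of $y$. If $R$ preserves the two factors, then $\theta_+$ is a counterexample for $e-1$. If $R$ swaps them, we must pass to $R'$ and thereby give up one derived commutator, and the work consists in showing that no more is lost.

\begin{lemma}\label{lem:S}
Let $(E,R,\theta)$ be a triple with $p=2$, $q\ge5$ and $U\ne0$, and let $e\ge1$. If some $x\in R^{(e-1)}$ acts as $-1$ on $U$, then $J_{e-1}(\theta,R)(x-1)\ne0$.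
\end{lemma}

\begin{proof}
We may factor out $C_R(U)$, so Lemma~\ref{lem:beta} applies. With $N=\theta(x-1)$ we have $J_{e-1}(\theta,R)(x-1)=J_{e-1}(N,R)$, because $x-1$ is an $R$-endomorphism of $\theta$. We use induction on $e$.

For $e=1$ the claim is $N\ne0$. Let $e=2$. If $J_1(N,R)=0$, then $R$ is trivial on $N$. But $1\ne x\in R'$, so $R$ is nonabelian and $R\ne\langle x\rangle$, and Lemma~\ref{lem:beta} gives $\dim\theta=3$. This is impossible, since $\dim\theta$ is a power of $q\ge5$.

Let $e\ge3$ and $L=R^{(e-2)}\le R'$. Then $1\ne x\in L'$, so $L$ is nonabelian, and Lemma~\ref{lem:four} yields a normal four-subgroup $Y=\langle x,y\rangle\le L$ of $R$. Let $U_+,U_-$ be the eigenspaces of $y$ on $U$ for $1,-1$; they are nonzero because $y\ne1,x$. The group $R_1=C_R(Y)$ has index at most $2$ in $R$, since $R$ centralizes $x$; so $R'\le R_1$. It stabilizes $U_+$ and $U_-$, so by Lemma~\ref{lem:triple}(c) there are triples $(E_\pm,R_1,\theta_\pm)$ with $\theta=\theta_+\otimes\theta_-$ for $E\rtimes R_1$. Let $\iota_\pm$ be the action of $x$ on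 $\theta_\pm$ and $N_\pm=\theta_\pm(\iota_\pm-1)\ne0$. By Lemma~\ref{lem:triple}(b), $y$ is trivial on $\theta_+$ and acts like $x$ on $\theta_-$; that is,
\[
y=1\otimes\iota_-,\qquad xy=\iota_+\otimes1 .
\]
The element $\nu=\sum_{g\in Y}g=(1+xy)(1+y)=(1+x)(1+y)$ commutes with $R$. So
\[
N_2=\theta\nu=N_+\otimes N_-
\]
is an $R$-submodule of $\theta$, and since $y\in R^{(e-2)}$,
\[
J_{e-2}(N_2,R)=J_{e-2}(\theta,R)(y-1)(x-1)\le J_{e-1}(\theta,R)(x-1).
\]
So it suffices to show $J_{e-2}(N_2,R)\ne0$. Suppose that $J_{e-2}(N_2,R)=0$.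

\emph{Case $R=R_1$.} The $R$-module $N_-$ has a nonzero fixed vector, so $N_+$ is isomorphic to a submodule of $N_2$, and $J_{e-2}(\theta_+,R)(x-1)=J_{e-2}(N_+,R)=0$. Since $x\in R^{(e-1)}\le R^{(e-2)}$ acts as $-1$ on $U_+$, this contradicts the induction hypothesis for $e-1$ and $(E_+,R,\theta_+)$.

\emph{Case $R\ne R_1$.} Let $s\in R\setminus R_1$. Then $y^s=xy$ and $(xy)^s=y$, so $s$ interchanges $U_+$ and $U_-$, and conjugation by $s$ interchanges the factors $\mathrm{End}\,\theta_+$ and $\mathrm{End}\,\theta_-$ of $\mathrm{End}\,\theta$, which are spanned by $E_+$ and $E_-$. The isomorphisms between the two matrix algebras are induced by linear isomorphisms (Skolem--Noether), and an invertible linear map of $\theta$ is determined up to a scalar by its conjugation action on $\mathrm{End}\,\theta$. So there are linear isomorphisms $\sigma:\theta_-\to\theta_+$ and $\tau:\theta_+\to\theta_-$ with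
\[
(a\otimes b)s=b\sigma\otimes a\tau\qquad(a\in\theta_+,\ b\in\theta_-).
\]
From $(xy)s=sy$ and $ys=s(xy)$ we read off $\iota_+\tau=\tau\iota_-$ and $\iota_-\sigma=\sigma\iota_+$, so $N_+\tau=N_-$ and $N_-\sigma=N_+$.

Let $0\ne u\in N_+$ be fixed by $R_1$, and put $b=u\sigma^{-1}\in N_-$. For $r\in R_1$ we have $r^s\in R_1$; for $0\ne a\in\theta_+$, comparing $(a\otimes b)rs$ with $(a\otimes b)sr^s$ gives
\[
br\sigma\otimes ar\tau=u r^s\otimes a\tau r^s=u\otimes a\tau r^s,
\]
so $br\sigma\in ku=kb\sigma$ and $br\in kb$. By (F3), $b$ is fixed by $R_1$. For $a\in N_+$,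
\[
(a\otimes b)-(a\otimes b)s=a\otimes b-u\otimes a\tau\in J_1(N_2,R).
\]
So the image of $J_1(N_2,R)$ under the $R_1$-homomorphism $N_2\to(N_+/ku)\otimes N_-$ contains $(N_+/ku)\otimes b\cong N_+/ku$. Since $0=J_{e-2}(N_2,R)=J_{e-3}(J_1(N_2,R),R')$ and $R'\le R_1$, it follows that $J_{e-3}(N_+/ku,R')=0$, that is, $J_{e-3}(N_+,R')\le ku$. As $u$ is fixed by $R'$, we get $J_{e-2}(N_+,R')=0$, that is, $J_{e-2}(\theta_+,R')(x-1)=0$. But $x\in R^{(e-1)}=(R')^{(e-2)}$ acts as $-1$ on $U_+$, which contradicts the induction hypothesis for $e-1$ and $(E_+,R',\theta_+)$.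
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:main}, $p=2$]
Factor out $C_R(U)$. Then $M\ne1$ is normal in $R$, and there is an involution $x\in M\cap Z(R)$. Put $U_1=[U,x]\neq0$ and $U_2=C_U(x)$. These are $R$-invariant, $U=U_1\perp U_2$, and $x$ acts as $-1$ on $U_1$. Let $\theta=\theta_1\otimes\theta_2$ as in Lemma~\ref{lem:triple}(c). As $\theta_1$ is isomorphic to a submodule of $\theta$ and $x\in R^{(e-1)}$,
\begin{equation}\label{eq:theta1}
J_{e-1}(\theta_1,R)(x-1)\le J_e(\theta_1,R)=0 .
\end{equation}
If $e=1$, this says that $x$ is trivial on $\theta_1$, hence on $U_1$, which is false. If $q\ge5$, it contradicts Lemma~\ref{lem:S}. So $q=3$ and $e\ge2$.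

Let $e=2$, and let $\hat R$ be the group induced by $R$ on $U_1$. It is nonabelian, since $x\in R'$ is nontrivial on $U_1$, and it is trivial on $\theta_1(x-1)$, since $\theta_1(x-1)I(R)=J_1(\theta_1,R)(x-1)=0$ by \eqref{eq:theta1}. By Lemma~\ref{lem:beta} for $(E_1,\hat R,\theta_1)$, $\dim\theta_1=3$ and $|U_1|=9$. So $\hat R$ is a nonabelian $2$-subgroup of $Sp(2,3)=SL(2,3)$, and $\hat R\cong Q_8$.

It remains to show that $R$ is trivial on $U_2$. By Lemma~\ref{lem:triple}(d), $\theta_1|_{\langle x\rangle}=J_1\oplus J_2$, so $\theta_1/C_{\theta_1}(x)$ has dimension $1$, and $R$ is trivial on it. Since $J_1(\theta,R)(x-1)\le J_2(\theta,R)=0$ and $x$ is trivial on $\theta_2$,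
\[
[\theta,R]\le C_\theta(x)=C_{\theta_1}(x)\otimes\theta_2 .
\]
So $R$ is trivial on $\theta/C_\theta(x)\cong(\theta_1/C_{\theta_1}(x))\otimes\theta_2\cong\theta_2$, hence on $U_2$ by Lemma~\ref{lem:triple}(b). So $R$ is faithful on $U_1$, and $R\cong\hat R\cong Q_8$.
\end{proof}

\section{The last derived subgroup of a Sylow subgroup}\label{sec:HH}

We now transfer Lemma~\ref{lem:main} to arbitrary solvable groups.

\subsection{The setting}\label{set}

Let $G$ be solvable with $O_{p'}(G)=1$, let $P$ be a Sylow $p$-subgroup, and let $d=d(P)\ge1$. Put $V_0=O_p(G)$ and $V=V_0/\Phi(V_0)$. Then $C_G(V)=V_0$: by (F2) every $p'$-element of $C_G(V)$ centralizes $V_0$ and so is trivial by (F1), so $C_G(V)$ is a normal $p$-subgroup, and $V_0$ centralizes $V$. Thus $G/V_0$ is faithful on $V$, and $O_p(G/V_0)=1$. Lemma~\ref{lem:J}(a) in $P/\Phi(V_0)$ gives $J_d(V,P/V_0)=0$.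

Let $k$ be the algebraic closure of $\mathbb F_p$. The subgroup of $G/V_0$ acting trivially on all composition factors $W$ of $V\otimes k$ is a normal $p$-subgroup, so it is trivial. Fix such a $W$, let $K=K_W$ be the group induced by $G$ on $W$, let $S$ be the image of $P$ in $K$, a Sylow $p$-subgroup, and let $M=S^{(d-1)}$. Then $K$ is faithful and irreducible on $W$, and $J_d(W,S)=0$.

Write $W=\bigoplus_{i\in\Omega}W_i$ with $W_i\ne0$ permuted transitively by $K$ and $|\Omega|$ as large as possible, and let $K_i=N_K(W_i)/C_K(W_i)$. Then $K_i$ is irreducible and primitive on $W_i$, because otherwise $W$ would be reducible or the decomposition could be refined. So $O_p(K_i)=1$; by (F4) the restriction of $W_i$ to any normal subgroup of $K_i$ is homogeneous; and abelian normal subgroups of $K_i$ act as scalars. For each $i\in\Omega$ let $t_i$ be least such that $R_i=S^{(t_i)}$ fixes $i$. By Lemma~\ref{lem:perm}, $M$ fixes every $i$, and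
\begin{equation}\label{eq:set1}
t_i\le d-1,\qquad J_{d-t_i}(W_i,R_i)=0,\qquad R_i^{(d-t_i-1)}=M .
\end{equation}

For each prime $q$ let $E_q$ be a Thompson critical subgroup of $O_q(K_i)$ \cite[Thm.~5.3.11]{gor}: it is characteristic, $U_q=E_q/Z(E_q)$ is elementary abelian, and nontrivial automorphisms of $O_q(K_i)$ of order prime to $q$ act nontrivially on $E_q$. (For $q=p$ it is trivial.) The group $Z(E_q)$ consists of scalars, so it is cyclic and central in $K_i$. We claim:
\begin{equation}\label{eq:set2}
\text{a $p$-element of $K_i$ acting trivially on all $U_q$ is trivial.}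
\end{equation}
Indeed, by (F2) it centralizes every $E_q$, hence every $O_q(K_i)$, that is, $F(K_i)$; so it lies in $F(K_i)$, a $p'$-group.

For $q\ne p$, $W_i|_{E_q}$ is homogeneous, a multiple of a faithful irreducible $\theta$ whose class is $R_i$-invariant. By Lemma~\ref{lem:ext}, $(E_q,R_i,\theta)$ is a triple, $\theta$ is a submodule of $W_i$, and $J_{d-t_i}(\theta,R_i)=0$ by \eqref{eq:set1}. So \eqref{eq:set2} and Lemma~\ref{lem:main} with $e=d-t_i$ yield:
\begin{equation}\label{eq:set3}
\begin{minipage}{0.82\textwidth}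
if $M$ is nontrivial on $W_i$, then $M$ is nontrivial on some $U_q$; and whenever $M$ is nontrivial on $U_q$, then $p=2$, $q=3$, $d-t_i\ge2$, and if $d-t_i=2$, then $R_i/C_{R_i}(U_q)\cong Q_8$.
\end{minipage}
\end{equation}

\subsection{Consequences}

\begin{proposition}\label{prop:last}
Let $G$ be solvable, $P$ a Sylow $p$-subgroup, $d=d(P)\ge1$. If $p$ is odd or $3\nmid|G|$, then $P^{(d-1)}\le O_{p',p}(G)$. Consequently $l_p(G)\le d(P)$.
\end{proposition}

\begin{proof}
Factor out $O_{p'}(G)$ and use the setting of Section~\ref{set}. If $P^{(d-1)}\not\le V_0$, then $M\ne1$ for some $W$, and $M$ is nontrivial on some $W_i$. By \eqref{eq:set3}, $p=2$ and $3$ divides $|K_i|$, hence $|G|$, a contradiction. The consequence follows by induction on $d(P)$ from (F5), since a Sylow $p$-subgroup of $G/O_{p',p}(G)$ has derived length at most $d-1$.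
\end{proof}

\begin{remark}
The hypothesis is needed: for the group of Section~\ref{sec:counter} and $p=2$ we have $O_{2',2}(G)=V$ by Remark~\ref{rem:nilp}, while $B'$ has image $S'\ne1$ in $G/V$. The bound on $l_p$ nevertheless survives, by the next proposition.
\end{remark}

\begin{proposition}\label{prop:two}
If a Sylow $2$-subgroup $P$ of a solvable group $G$ has $d(P)\le2$, then $l_2(G)\le d(P)$.
\end{proposition}

\begin{proof}
We may assume $O_{2'}(G)=1$. If $P$ is abelian, then $P\le C_G(O_2(G))\le O_2(G)$; this settles $d(P)\le1$. Let $d(P)=2$ and use the setting of Section~\ref{set} with $p=d=2$. As $l_2(G)=1+l_2(G/V_0)$ and $G/V_0$ embeds in $\prod_WK_W$, it suffices to show $l_2(K)\le1$ for each $K=K_W$. If $S$ is abelian, this is the case already settled. So let $M=S'\ne1$.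

\emph{Step 1: $S$ fixes every $i\in\Omega$.} Call $i$ \emph{active} if $M$ is nontrivial on $W_i$; as $M\ne1$ is faithful on $W$, active $i$ exist. For active $i$, \eqref{eq:set3} gives $2-t_i\ge2$, so $t_i=0$:
\begin{equation}\label{eq:active}
S\text{ fixes every active }i .
\end{equation}
To reach the other $i$, we use that $K$ is transitive on $\Omega$; but ``active'' is not a $K$-invariant notion, so we need a substitute for it. Let $K_\Omega$ be the kernel of $K$ on $\Omega$. Then $M\le P_0:=S\cap K_\Omega$, a Sylow $2$-subgroup of $K_\Omega$. Let $\mathcal N=N_K(P_0)\ge S$. By the Frattini argument $K=K_\Omega\mathcal N$, so $\mathcal N$ is transitive on $\Omega$. Put $C_i=C_{P_0}(W_i)$, and let $i\sim j$ mean $C_i=C_j$. Since $C_{ig}=C_i^g$ for $g\in\mathcal N$, this is an $\mathcal N$-invariant equivalence relation; and $i$ is active if and only if $M\not\le C_i$, so being active depends only on the class.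

We claim that $S$ fixes every class. Let $s\in S$ move $j$. By \eqref{eq:active}, $j$ and $js$ are inactive. If $a\in C_j$, then $a^s\in C_{js}$ and $[a,s]=a^{-1}a^s\in M\le C_{js}$, so $a\in C_{js}$. As $|C_j|=|C_{js}|$, we get $j\sim js$.

So $S$, and hence every Sylow $2$-subgroup of $\mathcal N$, lies in the kernel $\mathcal D$ of $\mathcal N$ on the set of classes. Let $\gamma_0$ be an active class; by \eqref{eq:active}, $S$ fixes it pointwise. Any class is $\gamma=\gamma_0g$ with $g\in\mathcal N$, and $S^g$ fixes $\gamma$ pointwise. By Sylow's theorem in $\mathcal D$, $S=S^{gh}$ with $h\in\mathcal D$, so $S$ fixes $\gamma h=\gamma$ pointwise. Hence $S\le K_\Omega$.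

\emph{Step 2: $l_2(K_i)\le1$ for all $i$.} By Step 1, $t_i=0$, $R_i=S$, and $S$ maps onto a Sylow $2$-subgroup of $K_i$. By \eqref{eq:set2}, $\bigcap_qC_{K_i}(U_q)$ has odd order. So by (F5) it suffices that $l_2(T)\le1$ for $T=K_i/C_{K_i}(U_q)$ and all $q$. If $M$ is trivial on $U_q$, then $T$ has abelian Sylow $2$-subgroups, and we are done. Otherwise they are isomorphic to $Q_8$, by \eqref{eq:set3} with $t_i=0$. We may factor out $O_{2'}(T)$. If $O_2(T)$ is not a Sylow $2$-subgroup, it is cyclic of order $2$ or $4$; then $T/C_T(O_2(T))$ and $C_T(O_2(T))\le O_2(T)$ are $2$-groups, so $T$ is a $2$-group and $T=O_2(T)$, a contradiction. So $l_2(T)\le1$.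

\emph{Step 3: conclusion.} The group $K_\Omega$ embeds in $\prod_iK_i$, so $l_2(K_\Omega)\le1$. Therefore $S\le O_{2',2}(K_\Omega)\le O_{2',2}(K)$, and $l_2(K)\le1$.
\end{proof}

\section{Layers}\label{sec:layers}

We now make the count of Section~\ref{ss:idea} precise. Assume \eqref{star}. Put $G_0=G/V$ and $G_{j+1}=G_j/O_{p',p}(G_j)$, and let
\[
\Lambda_0=V,\qquad \Gamma_j=O_{p'}(G_j),\qquad \Lambda_{j+1}=O_{p',p}(G_j)/O_{p'}(G_j)\qquad(j\ge0).
\]
Then $O_p(G_j)=1$ for all $j$. Let $b$ be the number of $j$ with $G_j\ne1$, equivalently $\Gamma_j\ne1$. If $\Lambda_{j+1}=1$, then $G_j/O_{p'}(G_j)$ has trivial Fitting subgroup, so it is trivial, and $G_{j+1}=1$. Hence the nontrivial $p$-layers are $\Lambda_0,\dots,\Lambda_{a-1}$ with $a\in\{b,b+1\}$; and $a=l_p(G)$ since $O_{p'}(G)=1$. The layers $\Gamma_j$ are sections of the nilpotent group $H$. So all layers are nilpotent, and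
\begin{equation}\label{eq:layers}
n(G)\le a+b,\qquad d(G)\le1+\sum_{j=1}^{a-1}d(\Lambda_j)+\sum_{j=0}^{b-1}d(\Gamma_j),\qquad b\le a\le b+1 .
\end{equation}

We say that a prime $r$ is \emph{regular} if $r$ is odd or $3\nmid|G|$. Then Proposition~\ref{prop:last} applies to $r$ in every section of $G$.

\begin{lemma}\label{lem:pside}
If $p$ is regular, then $a\le d_1$ and $d(\Lambda_j)\le d_1-j$ for $0\le j<a$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:last}, $P^{(d_1-1)}\le O_{p',p}(G)=V$, so Sylow $p$-subgroups of $G_0$ have derived length at most $d_1-1$. Applied to $G_0,G_1,\dots$, the proposition shows that those of $G_{j-1}$ have derived length at most $\max(0,d_1-j)$ for $j\ge1$. As $\Lambda_j$ is a section of such a group, $d(\Lambda_j)\le\max(0,d_1-j)$ for $j\ge1$, and $d(\Lambda_0)=1\le d_1$. For $j<a$ the layer is nontrivial, so $d_1-j\ge1$; hence $a\le d_1$.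
\end{proof}

For the $p'$-layers there is a difficulty: passing from $G_j$ to $G_{j+1}$ removes $O_{p',p}(G_j)$, while Proposition~\ref{prop:last} for $q\ne p$ speaks about $O_{q',q}$. The nilpotency of $H$ allows us to treat the primes $q\ne p$ one at a time.

\begin{lemma}\label{lem:pprime}
Let $r$ run over the primes $\ne p$ dividing $|G|$, and put $G_j^r=G_j/O_{r'}(G_j)$.
\begin{enumerate}
\item[(a)] Each $G_j^r$ is a $\{p,r\}$-group with $O_p(G_j^r)=1$, the group $G_j$ embeds in $\prod_{r}G_j^r$, and
\[
O_{p',p}(G_j)=\{g\in G_j:\text{ for all }r,\text{ the image of $g$ in $G_j^r$ lies in }O_{r,p}(G_j^r)\}.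
\]
\item[(b)] $l_q(G_{j+1})\le\max(0,l_q(G_j)-1)$ for every prime $q\ne p$. Hence $b\le\max_{q\ne p}l_q(G)$.
\item[(c)] If all primes $q\ne p$ dividing $|G|$ are regular, then $b\le d_2$ and $d(\Gamma_j)\le d_2-j$ for $0\le j<b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By construction $O_{r'}(G_j^r)=1$, so $F(G_j^r)$ is an $r$-group. It is contained in the image of $H$, which is a nilpotent Hall $p'$-subgroup of $G_j^r$; so the $r'$-part of that image centralizes it. By (F1) the $r'$-part is trivial, so $G_j^r$ is a $\{p,r\}$-group; and $O_p(G_j^r)\le O_{r'}(G_j^r)=1$. The order of $\bigcap_{r}O_{r'}(G_j)$ is not divisible by any $r\ne p$; so this is a normal $p$-subgroup, hence trivial. This gives the embedding.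

The image of $O_{p',p}(G_j)$ in $G_j^r$ is normal and has a normal $p'$-subgroup with $p$-group quotient, so it lies in $O_{p',p}(G_j^r)=O_{r,p}(G_j^r)$. Conversely, the right-hand side of the formula is a normal subgroup of $G_j$. It embeds in the product of the groups $O_{r,p}(G_j^r)$, so it has a normal $p'$-subgroup with $p$-group quotient and lies in $O_{p',p}(G_j)$.

(b) We may assume that $q$ divides $|G|$. By (a), $G_{j+1}$ embeds in $\prod_rG_j^r/O_{r,p}(G_j^r)$, in which the factors with $r\ne q$ are $q'$-groups. In the $\{p,q\}$-group $G_j^q$ we have $O_{q'}(G_j^q)=1$, so $O_{q,p}(G_j^q)=O_{q',q,q'}(G_j^q)$, and factoring it out lowers $l_q(G_j^q)=l_q(G_j)$ by $1$ if it is positive. This proves the inequality. If $m=\max_{q\ne p}l_q(G)$, then $l_q(G_m)=0$ for all $q\ne p$, so $G_m$ is a $p$-group with $O_p(G_m)=1$, that is, $G_m=1$. So $b\le m$.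

(c) We claim that for every $q\ne p$ the Sylow $q$-subgroups of $G_j$ have derived length at most $\max(0,d_2-j)$. This holds for $j=0$. Let $Q_j\ne1$ be a Sylow $q$-subgroup of $G_j$ and $\delta=d(Q_j)$. It is isomorphic to its image in $G_j^q$, and Proposition~\ref{prop:last} for $G_j^q$ shows that the image of $Q_j^{(\delta-1)}$ lies in $O_{q',q}(G_j^q)=O_q(G_j^q)$. For $r\ne q$ its image in the $\{p,r\}$-group $G_j^r$ is trivial. So $Q_j^{(\delta-1)}\le O_{p',p}(G_j)$ by (a), and Sylow $q$-subgroups of $G_{j+1}$ have derived length at most $\delta-1$. This proves the claim. As $\Gamma_j$ is nilpotent, $d(\Gamma_j)\le\max(0,d_2-j)$; for $j<b$ we have $\Gamma_j\ne1$, so $d_2-j\ge1$, and $b\le d_2$.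
\end{proof}

\begin{lemma}\label{lem:arith}
Let $a\ge1$, $b\le a\le b+1$, $a\le d_1$ and $b\le d_2$. Then
\[
\sum_{j=1}^{a-1}(d_1-j)+\sum_{j=0}^{b-1}(d_2-j)\le d_1d_2 .
\]
\end{lemma}

\begin{proof}
If $a=b=c$, the left-hand side is $(c-1)d_1+cd_2-c(c-1)=d_1d_2-(d_1-c)(d_2-c+1)$, where $c\le d_1$ and $c\le d_2$. If $a=c+1$ and $b=c$, it is $cd_1+cd_2-c^2=d_1d_2-(d_1-c)(d_2-c)$, where $c<d_1$ and $c\le d_2$.
\end{proof}

\section{Proof of Theorem \ref{thm:positive}(b)--(e)}

By Proposition~\ref{prop:reduction} and the discussion following it we assume \eqref{star}.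

\begin{proof}[Proof of (b)]
If $3\nmid|G|$, all primes are regular. By Lemmas~\ref{lem:pside} and \ref{lem:pprime}(c), $a\le d_1$, $b\le d_2$, $d(\Lambda_j)\le d_1-j$ and $d(\Gamma_j)\le d_2-j$. So \eqref{eq:layers} and Lemma~\ref{lem:arith} give $d(G)\le d_1d_2+1$ and $n(G)\le a+b\le d_1+d_2$.
\end{proof}

\begin{proof}[Proof of (d)]
We have $a=l_p(G)$, and $b\le\max_{q\ne p}l_q(G)$ by Lemma~\ref{lem:pprime}(b). For an odd prime $r$, $l_r(G)$ is at most the derived length of a Sylow $r$-subgroup, by Proposition~\ref{prop:last}. The same holds for $r=2$: by Proposition~\ref{prop:two} if that derived length is at most $2$, and by Theorem~\ref{thm:bry} in general. A Sylow $p$-subgroup is $P$, and for $q\ne p$ a Sylow $q$-subgroup is contained in a conjugate of $H$. Hence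
\begin{equation}\label{eq:ab}
a\le d_1,\qquad b\le d_2,
\end{equation}
and $n(G)\le a+b\le d_1+d_2$. The Sylow $2$-subgroup of $G$ is here an image of the Sylow $2$-subgroup of the original $A$ or $B$; so if those have derived length at most $2$, Theorem~\ref{thm:bry} is not used.
\end{proof}

\begin{proof}[Proof of (c) and (e)]
Again \eqref{eq:ab} holds. At most one of the two kinds of layers is affected by the prime $2$; for it we use a trivial bound. If $p=2$, then all $q\ne p$ are odd and $d(\Gamma_j)\le d_2-j$ by Lemma~\ref{lem:pprime}(c). For the $p$-layers we use $d(\Lambda_j)\le d_1=(d_1-j)+j$. By \eqref{eq:layers} and Lemma~\ref{lem:arith},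
\[
d(G)\le d_1d_2+1+\sum_{j=1}^{a-1}j=d_1d_2+1+\frac{a(a-1)}2 .
\]
If $p\ne2$, then $d(\Lambda_j)\le d_1-j$ by Lemma~\ref{lem:pside}, and from $d(\Gamma_j)\le d_2=(d_2-j)+j$ we get $d(G)\le d_1d_2+1+b(b-1)/2$.

Let $\mu_0=\min(d_1,d_2)$. Then $b\le a\le d_1$ and $b\le d_2$ give $b\le\mu_0$, and $a\le\min(d_1,d_2+1)\le\mu_0+1$. So in both cases
\[
d(G)\le d_1d_2+1+\frac{\mu_0(\mu_0+1)}2 ,
\]
which is nondecreasing in $d_1$ and $d_2$. This is the first part of (e). If $d(A)=d(B)=\mu$ for the original group, then $d_1,d_2\le\mu$, so $a,b\le\mu$ and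
\[
d(G)\le d_1d_2+1+\frac{\mu(\mu-1)}2\le\mu^2+1+\frac{\mu(\mu-1)}2 ,
\]
the second part of (e). For $\mu=2$ the bound is $4+1+1=6$, and then $d_1,d_2\le2$, so \eqref{eq:ab} needs only Propositions~\ref{prop:last} and \ref{prop:two}, not Theorem~\ref{thm:bry}. This proves (c), and the group of Theorem~\ref{thm:counter} attains $6$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bry}
E.~G. Bryukhanova, \emph{Mat. Zametki} \textbf{29} (1981), 161--170.

\bibitem{gor}
Gorenstein, \emph{Finite Groups}.

\bibitem{source}
\emph{Finite groups which are the product of two nilpotent subgroups},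
\url{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/8769EED2E8EDFA8196FECCB8236F6700/S0004972700043161a.pdf/div-class-title-finite-groups-which-are-the-product-of-two-nilpotent-subgroups-div.pdf}

\end{thebibliography}

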